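\title{Distinct squares in binary words: a sharp bound in terms of the rarer letter}

\begin{abstract}
Let $w$ be a word of length $n$ over $\{a,b\}$ in which the rarer letter occurs $k\ge 2$ times. We prove the conjecture that $w$ contains at most $\frac{2k-1}{2k+2}\,n$ distinct squares. The inequality is strict for $k\ge3$, the words attaining equality for $k=2$ are determined, and for no $k$ can the constant be lowered. The proof compares squares with independent circuits in the Rauzy graphs of $w$, and it passes through a bound in terms of the longest runs of the two letters.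
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{word} is a finite sequence of letters, here taken from $\{a,b\}$. We write $|w|$ for the length of $w$ and $|w|_c$ for the number of occurrences of the letter $c$ in $w$. A \emph{factor} of $w$ is a word formed by consecutive letters of $w$, and a \emph{square} is a word $uu$ with $u$ nonempty. Let $\mathrm{Sq}(w)$ be the set of squares that are factors of $w$. Squares are counted as words, not as occurrences: $\mathrm{Sq}(a^n)=\{a^2,a^4,\dots\}$ has $\lfloor n/2\rfloor$ elements.

Fraenkel and Simpson conjectured in 1998 that $\#\mathrm{Sq}(w)\le n$ for every word $w$ of length $n$. The bound $2n$ is due to them, and Ilie improved it to $2n-\log n$. For binary words a stronger conjecture was posed in \cite{conj}: if $k=\min(|w|_a,|w|_b)\ge 2$, then $\#\mathrm{Sq}(w)\le\frac{2k-1}{2k+2}\,n$. We prove it and determine when equality holds.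

\begin{theorem}\label{thm:main}
Let $w$ be a word of length $n$ over $\{a,b\}$ with $k=\min(|w|_a,|w|_b)\ge2$. Then
\[
\#\mathrm{Sq}(w)\le\frac{2k-1}{2k+2}\,n .
\]
If $k\ge3$, the inequality is strict. If $k=2$, equality holds if and only if, up to exchanging the letters and reversal, $w=a^iba^jba^j$ with $i$ even, $i\ge2$ and $i\ge j\ge0$.
\end{theorem}

Exchanging the letters and reversing the word both carry squares to squares, so neither changes $\#\mathrm{Sq}(w)$. We may therefore take $b$ to be the rarer letter and write
\begin{equation}\label{eq:blocks}
w=a^{x_0}ba^{x_1}b\cdots ba^{x_k},\qquad x_j\ge0,\qquad \sum_{j=0}^kx_j=n-k .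
\end{equation}
We call $a^{x_0},\dots,a^{x_k}$ the \emph{blocks} of $w$ (they may be empty); the block $a^{x_j}$ is \emph{interior} if $1\le j\le k-1$, that is, if it lies between two letters $b$.

The constant can be guessed from \eqref{eq:blocks}. Fix $k$, let $n$ be large, and suppose that all blocks have length close to $L\approx n/(k+1)$. The powers of $a$ give about $L/2$ squares. An interior block of length $y$ is the middle of about $L$ squares $a^sba^yba^t$ with $s+t=y$, and these are different words for different values of $y$. If the $k-1$ interior blocks have distinct lengths, the total is about $(k-1)L+L/2=\frac{2k-1}{2}L$, which is $\frac{2k-1}{2k+2}n$. The opposite strategy, one long block as in $a^{n-k}b^k$, gives about $n/2$ squares, and $\frac12\le\frac{2k-1}{2k+2}$ holds exactly when $k\ge2$. For $k=1$ the long block wins and the statement fails: $a^4b$ contains $aa$ and $aaaa$, and $2>5/4$. For $k=2$ the two strategies tie, and the extremal words $a^iba^jba^j$ interpolate between them. The balanced construction, made precise, gives the second result.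

\begin{theorem}\label{thm:sharp}
For $k\ge2$ and every $n\ge\frac{k^2+5k+2}{2}$ there is a word $w$ of length $n$ with $\min(|w|_a,|w|_b)=k$ and
\[
\#\mathrm{Sq}(w)\ge\frac{2k-1}{2k+2}\,n-\frac{5k}{4}-\frac12 .
\]
Hence for no $k\ge 2$ can the constant in Theorem~\ref{thm:main} be lowered.
\end{theorem}

Thus for $n\ge\frac{k^2+5k+2}2$ the maximum of $\#\mathrm{Sq}(w)$ over the words of length $n$ with parameter $k$ lies in an interval of length $\frac{5k}4+\frac12$ whose upper end is $\frac{2k-1}{2k+2}n$.

The heuristic counts only squares with at most two letters $b$. The difficulty in the upper bound is that a word may also contain squares with four, six or more letters $b$, and these must be shown not to increase the total. We handle all squares at once by linear algebra in Rauzy graphs, a technique used by Brlek and Li for squares. It yields a bound that does not mention $k$. A \emph{run} of a letter $c$ in $w$ is a maximal stretch of consecutive positions carrying $c$. Let $L_c$ be the length of a longest run of $c$, and $L'_c$ the second largest run length, counted with multiplicity, with $L'_c=0$ if $c$ has only one run.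

\begin{theorem}[Run bound]\label{thm:run}
Let $w$ be a word of length $n$ over $\{a,b\}$ containing both letters. Then
\[
\#\mathrm{Sq}(w)\le n-\lceil L_a/2\rceil-\lceil L_b/2\rceil-\max(L'_a,L'_b).
\]
\end{theorem}

To compare the two upper bounds, write $\frac{2k-1}{2k+2}n=n-\frac32\cdot\frac{n}{k+1}$. When all blocks have length close to $L\approx n/(k+1)$, the run bound subtracts about $L/2+L=\frac32L$ from $n$, which is the right amount up to an additive constant. Controlling that constant is the last part of the proof.

Section~\ref{sec:two} counts the squares with at most two letters $b$; this settles $k=2$ and proves Theorem~\ref{thm:sharp}. Sections~\ref{sec:rauzy} and~\ref{sec:small} prove the run bound, and Section~\ref{sec:three} deduces Theorem~\ref{thm:main} for $k\ge3$.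

\section{Squares with at most two letters $b$}\label{sec:two}

Let $w$ be written as in \eqref{eq:blocks}. A square $uu$ contains $2|u|_b$ letters $b$, an even number. The squares without $b$ are the words $a^{2s}$ with $2\le 2s\le\max_jx_j$; there are $\lfloor \max_jx_j/2\rfloor$ of them. A square with exactly two letters $b$ has $u=a^sba^t$, so it equals $a^sba^{s+t}ba^t$. It occurs in $w$ if and only if some interior index $r$ satisfies $s+t=x_r$, $s\le x_{r-1}$ and $t\le x_{r+1}$. For integers $x,y,z\ge0$ let $Q(x,y,z)$ be the number of pairs $s,t\ge0$ with $s+t=y$, $s\le x$, $t\le z$. The conditions say $y-\min(z,y)\le s\le\min(x,y)$, so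
\begin{equation}\label{eq:Q}
Q(x,y,z)=\max\bigl(0,\ \min(x,y)+\min(z,y)-y+1\bigr).
\end{equation}
The interior block $a^{x_r}$ is the middle of exactly $Q(x_{r-1},x_r,x_{r+1})$ squares with two letters $b$. Blocks of different lengths give disjoint sets of squares.

For $k=2$ there are no other squares, and Theorem~\ref{thm:main} is a computation.

\begin{proposition}\label{prop:two}
Theorem~\ref{thm:main} holds for $k=2$.
\end{proposition}

\begin{proof}
The bound is $n/2$. Up to the two symmetries, $w=a^iba^jba^l$ with $i\ge l$ and $i+j+l\ge2$. Then $n=i+j+l+2$ and $\#\mathrm{Sq}(w)=\lfloor\max(i,j)/2\rfloor+Q$ with $Q=Q(i,j,l)$. Put $\theta(x)=x-2\lfloor x/2\rfloor\in\{0,1\}$. We compute $n-2\,\#\mathrm{Sq}(w)$ according to the position of $j$.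

If $j\le l\le i$, then $Q=j+1$ and $n-2\,\#\mathrm{Sq}(w)=\theta(i)+(l-j)\ge0$, with equality exactly when $i$ is even and $l=j$.

If $l<j\le i$, then $Q=l+1$ and $n-2\,\#\mathrm{Sq}(w)=\theta(i)+(j-l)>0$.

If $l\le i<j$, then $Q=\max(0,i+l-j+1)$. When $Q>0$ we get $n-2\,\#\mathrm{Sq}(w)=\theta(j)+(j-i)+(j-l)>0$, and when $Q=0$ we get $n-2\,\#\mathrm{Sq}(w)=\theta(j)+i+l+2>0$.

So the inequality holds, with equality exactly for $w=a^iba^jba^j$ with $i$ even and $i\ge j\ge0$. Among these words the condition $|w|_a\ge2$ excludes only $i=j=0$, which leaves $i\ge2$.
\end{proof}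

The same count gives the lower bound. The blocks should be nearly equal and the interior ones distinct, so we let the lengths increase by one; a parameter $e$ in the last block reaches every residue of $n$ modulo $k+1$.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
For $L\ge1$ and $0\le e\le k$ let
\[
w=a^{L}b\,a^{L+1}b\cdots b\,a^{L+k-1}b\,a^{L+k+e},\qquad |w|=(k+1)L+\tfrac{k(k+3)}2+e .
\]
As $L$ and $e$ vary, $|w|$ takes every value $n\ge k+1+\frac{k(k+3)}2=\frac{k^2+5k+2}2$, and $|w|_a\ge(k+1)L>k=|w|_b$. For $1\le r\le k-1$ the interior block $a^{L+r}$ has neighbors of lengths $L+r-1$ and at least $L+r+1$, so by \eqref{eq:Q} it is the middle of $L+r$ squares. The interior blocks have distinct lengths. Adding the powers of $a$,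
\[
\#\mathrm{Sq}(w)\ge\sum_{r=1}^{k-1}(L+r)+\Bigl\lfloor\frac{L+k+e}2\Bigr\rfloor\ge\Bigl(k-\frac12\Bigr)L+\frac{k(k-1)}2+\frac{k-1}2+\frac e2 .
\]
On the other hand,
\[
\frac{2k-1}{2k+2}\,n=\Bigl(k-\frac12\Bigr)L+\Bigl(1-\frac3{2k+2}\Bigr)\Bigl(\frac{k(k+3)}2+e\Bigr)\le\Bigl(k-\frac12\Bigr)L+\frac{k(k+3)}2-\frac{3k}4+e ,
\]
because $\frac{3k(k+3)}{4(k+1)}\ge\frac{3k}4$. Subtracting, and using $e\le k$,
\[
\frac{2k-1}{2k+2}\,n-\#\mathrm{Sq}(w)\le 2k-\frac{3k}4-\frac{k-1}2+\frac e2\le\frac{5k}4+\frac12 .
\]
For fixed $k$ the error term does not depend on $n$, so $\#\mathrm{Sq}(w)/n\to\frac{2k-1}{2k+2}$ along these words and no smaller constant is valid.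
\end{proof}

\section{Rauzy graphs and their cycle spaces}\label{sec:rauzy}

In this section and the next, $w$ is a word of length $n$ over $\{a,b\}$ containing both letters. A square is a repetition in $w$, and a repetition is a return to a factor already seen. Rauzy graphs record these returns, and the number of independent returns can be computed exactly.

For $1\le m\le n-1$ the \emph{Rauzy graph} $\Gamma_m$ is the directed graph whose vertices are the factors of $w$ of length $m$ and whose edges are the factors of length $m+1$; an edge goes from its prefix of length $m$ to its suffix of length $m$. Sliding a window of length $m$ along $w$ gives a walk through all vertices of $\Gamma_m$, so $\Gamma_m$ is connected as an undirected graph.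

The \emph{cycle space} of a finite directed graph $(V,E)$, loops allowed, is the space of vectors $z\in\mathbb R^E$ such that at each vertex the sum of $z$ over entering edges equals the sum over leaving edges. The vector that counts how often a closed walk uses each edge lies in it. The cycle space is the kernel of the linear map $\mathbb R^E\to\mathbb R^V$ that sends an edge to its head minus its tail. The image lies in the hyperplane of vectors with coordinate sum $0$, and if the graph is connected it contains all differences of two vertices, so it is that hyperplane. The cycle space of a connected graph therefore has dimension $|E|-|V|+1$.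

Let $Z_m$ be the cycle space of $\Gamma_m$ and $f(m)$ the number of factors of $w$ of length $m$. Then $\dim Z_m=f(m+1)-f(m)+1$. The edges of one graph are the vertices of the next, so the sum telescopes; with $f(n)=1$ and $f(1)=2$,
\begin{equation}\label{eq:dim}
\sum_{m=1}^{n-1}\dim Z_m=f(n)-f(1)+(n-1)=n-2 .
\end{equation}

\begin{example}\label{ex:aababa}
Let $w=aababa$, the word $a^iba^jba^j$ with $i=2$, $j=1$. Its squares are $aa$, $abab$ and $baba$. The graphs $\Gamma_1,\Gamma_2,\Gamma_3$ are drawn in Figure~\ref{fig:rauzy}; their cycle spaces have dimensions $3-2+1=2$, $3-3+1=1$ and $1$. The graphs $\Gamma_4$ and $\Gamma_5$ are the paths $aaba\to abab\to baba$ and $aabab\to ababa$, with cycle space $0$. The total is $4=n-2$.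

The square $aa$ is the loop of $\Gamma_1$. The squares $abab$ and $baba$ are all the factors of length $4$ of the periodic sequence $\cdots ababab\cdots$; hence its factors of length $3$ occur as well, and the sequence traces a circuit in $\Gamma_3$ and one in $\Gamma_2$. So three squares have produced three circuits. The fourth dimension is the cycle $a\to b\to a$ in $\Gamma_1$. It comes from leaving a run of $a$ and returning to another one, and it is already present for the word $aba$, which has no square. Hence $\#\mathrm{Sq}(w)\le 4-1$, and this is the run bound $6-1-1-1=3$, attained here.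
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95, every node/.style={font=\small}]
\node (a) at (0,0) {$a$};
\node (b) at (1.6,0) {$b$};
\draw[->,very thick] (a) to[loop above] node[above] {$aa$} (a);
\draw[->] (a) to[bend left] node[above] {$ab$} (b);
\draw[->] (b) to[bend left] node[below] {$ba$} (a);
\node at (0.8,-1.2) {$\Gamma_1$};
\node (c) at (3.2,0) {$aa$};
\node (d) at (4.8,0) {$ab$};
\node (e) at (6.6,0) {$ba$};
\draw[->] (c) to node[above] {$aab$} (d);
\draw[->,very thick] (d) to[bend left] node[above] {$aba$} (e);
\draw[->,very thick] (e) to[bend left] node[below] {$bab$} (d);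
\node at (4.9,-1.2) {$\Gamma_2$};
\node (f) at (8.3,0) {$aab$};
\node (g) at (10.2,0) {$aba$};
\node (h) at (12.1,0) {$bab$};
\draw[->] (f) to node[above] {$aaba$} (g);
\draw[->,very thick] (g) to[bend left] node[above] {$abab$} (h);
\draw[->,very thick] (h) to[bend left] node[below] {$baba$} (g);
\node at (10.2,-1.2) {$\Gamma_3$};
\end{tikzpicture}
\caption{The Rauzy graphs of $w=aababa$ that contain cycles. Vertices of $\Gamma_m$ are the factors of length $m$, edges are the factors of length $m+1$. The three thick circuits account for the three squares $aa$, $abab$, $baba$; the thin cycle $a\to b\to a$ in $\Gamma_1$ accounts for none.}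
\label{fig:rauzy}
\end{figure}

The example contains the plan. We single out a family of circuits that is linearly independent in each $Z_m$ (Lemma~\ref{lem:indep}), show that it has at least as many members as there are squares (Lemma~\ref{lem:count}), and find dimensions of the $Z_m$ that the family does not use (Lemma~\ref{lem:extra}).

\section{Small circuits and the run bound}\label{sec:small}

\subsection*{Primitive words}
A nonempty word is \emph{primitive} if it is not of the form $v^r$ with $r\ge2$. The \emph{conjugates} of a word $u$ are the words $yx$ with $u=xy$. A word $u=u_1\cdots u_l$ has \emph{period} $\pi\ge1$ if $u_i=u_{i+\pi}$ whenever $1\le i\le l-\pi$. A \emph{border} of $u$ is a nonempty word shorter than $u$ that is both a prefix and a suffix of $u$; if $u$ has a period $\pi<l$, its prefix of length $l-\pi$ is a border. We use three standard facts.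

\begin{lemma}\label{lem:facts}
\emph{(a)} Every nonempty word is $q^r$ for a unique primitive word $q$ and integer $r\ge1$.
\emph{(b)} A primitive word of length $l$ has exactly $l$ distinct conjugates, all primitive.
\emph{(c)} The lexicographically least conjugate of a primitive word (a Lyndon word) has no border.
\end{lemma}

\begin{proof}
Let $\rho$ move the first letter of a word to the end. For a nonempty word $u$, the integers $\delta$ with $\rho^\delta u=u$ form a subgroup $g\mathbb Z$ containing $|u|$, and $u$ has exactly $g$ conjugates, each with the same $g$. For a divisor $\delta$ of $|u|$, the word $u$ is a power of its prefix of length $\delta$ if and only if $\delta\in g\mathbb Z$. So $u$ is primitive if and only if $g=|u|$, which gives (b). The prefix $q$ of length $g$ is the shortest word of which $u$ is a power, hence primitive; if $u=v^r$, then $g$ divides $|v|$ and $v$ is a power of $q$. This gives (a). For (c), let $q$ be the least conjugate and suppose $q=vx=yv$ with $v,x,y$ nonempty. By (b), the conjugates $xv$ and $vy$ are strictly larger than $q$. As $|x|=|y|$, the inequality $xv>yv$ gives $x>y$, and $vy>vx$ gives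 $y>x$, a contradiction.
\end{proof}

By (a), every square is $q^{2r}$ for a unique primitive $q$ and $r\ge1$. For a primitive word $p$ let $S(p)$ be the number of squares in $\mathrm{Sq}(w)$ of the form $q^{2r}$ with $q$ a conjugate of $p$. Then
\begin{equation}\label{eq:S}
\#\mathrm{Sq}(w)=\sum_{[p]}S(p),
\end{equation}
the sum running over the conjugacy classes $[p]$ of primitive words.

\subsection*{Small circuits}
Let $p$ be primitive of length $l$, and let $p^{\mathbb Z}=\cdots ppp\cdots$ be the bi-infinite sequence of period $l$ that it generates. Write $p\langle i,t\rangle$ for the factor of $p^{\mathbb Z}$ of length $t$ that starts at position $i\in\mathbb Z$; it depends only on $i$ modulo $l$. The words $p\langle i,l\rangle$ are the $l$ conjugates of $p$, so for $t\ge l$ the $l$ residues give $l$ distinct words $p\langle i,t\rangle$.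

Let $m\ge l$ and suppose that all factors of $p^{\mathbb Z}$ of length $m+1$ occur in $w$. The edge $p\langle i,m+1\rangle$ of $\Gamma_m$ goes from $p\langle i,m\rangle$ to $p\langle i+1,m\rangle$, so these $l$ edges form a circuit through $l$ distinct vertices. We denote it by $C_{p,m}$ and identify it with its indicator vector in $Z_m$. It depends only on the class $[p]$. The circuits $C_{p,m}$, always with $|p|\le m$, are called \emph{small}. The thick circuits in Figure~\ref{fig:rauzy} are $C_{a,1}$, $C_{ab,2}$ and $C_{ab,3}$.

Without the restriction $|p|\le m$ independence fails: in $\Gamma_1$ the closed walk traced by $(aab)^{\mathbb Z}$ uses the edges $aa,ab,ba$ and is the sum of the walks traced by $a^{\mathbb Z}$ and $(ab)^{\mathbb Z}$. With the restriction, circuits can still share edges; for instance $abaaba$ is a factor of both $(aba)^{\mathbb Z}$ and $(abaab)^{\mathbb Z}$. But an edge is now long enough to contain a whole conjugate of $p$, and an unbordered conjugate rules out every shorter period.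

\begin{lemma}\label{lem:indep}
For each $m$, the small circuits $C_{p,m}$ of $\Gamma_m$, indexed by conjugacy classes $[p]$, are linearly independent.
\end{lemma}

\begin{proof}
Let $C_{p,m}$ be a small circuit, $q$ the least conjugate of $p$, and $e_p$ the factor of $p^{\mathbb Z}$ of length $m+1$ that begins with $q$. It is an edge of $C_{p,m}$. Suppose that $e_p$ is also an edge of $C_{p',m}$ with $|p'|\le|p|$. Then $q$ is a factor of $p'^{\,\mathbb Z}$. If $|p'|<|p|$, then $q$ has period $|p'|<|q|$ and hence a border, contrary to Lemma~\ref{lem:facts}(c). So $|p'|=|p|$, and $q$ is a conjugate of $p'$, that is, $[p']=[p]$.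

Take a vanishing linear combination of small circuits in which some coefficient is nonzero, and among the circuits with nonzero coefficient choose $C_{p,m}$ with $|p|$ maximal. The coordinate of the combination at $e_p$ is the coefficient of $C_{p,m}$, which is nonzero, a contradiction.
\end{proof}

\subsection*{Squares force small circuits}
Let $M(p)$ be the largest $t\ge0$ such that all factors of $p^{\mathbb Z}$ of length $t$ occur in $w$; thus $M(p)\le n$. The same then holds for all smaller $t$, since each factor is a prefix of a longer one. So $C_{p,m}$ exists exactly for $|p|\le m\le M(p)-1$, and the number of small circuits belonging to $[p]$, over all $m$, is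
\[
N(p)=\max(0,M(p)-|p|).
\]
The obstacle in comparing $N(p)$ with $S(p)$ is that a circuit needs the factors at \emph{all} residues, while only some conjugates may have their squares in $w$. The more conjugates do, the shorter is the shift from any residue back to one of them, and the longer are the factors that survive the shift. The clause on cubes below gains one more unit, which Section~\ref{sec:three} needs.

\begin{lemma}\label{lem:count}
For every primitive word $p$ we have $N(p)\ge S(p)$. If $q^3$ occurs in $w$ for some conjugate $q$ of $p$, then $N(p)\ge S(p)+1$.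
\end{lemma}

\begin{proof}
If $S(p)=0$, then no $q^3$ occurs and there is nothing to prove. Let $S(p)>0$ and $l=|p|$. Let $R\ge1$ be the largest $r$ such that $q^{2r}$ occurs in $w$ for some conjugate $q$, and let $t\in\{1,\dots,l\}$ be the number of conjugates $q$ such that $q^{2R}$ occurs. Each $r<R$ contributes at most $l$ squares, so $S(p)\le(R-1)l+t$.

Call a residue $j$ modulo $l$ \emph{good} if $p\langle j,2Rl\rangle=p\langle j,l\rangle^{2R}$ occurs in $w$. Exactly $t$ residues are good and $l-t$ are not. For any $i$, the $l-t+1\le l$ residues $i,i-1,\dots,i-(l-t)$ are distinct, so $i-\delta$ is good for some $0\le\delta\le l-t$. Since $\delta+(2R-1)l+t\le 2Rl$, the word $p\langle i,(2R-1)l+t\rangle$ is a factor of $p\langle i-\delta,2Rl\rangle$ and occurs in $w$. Therefore $M(p)\ge(2R-1)l+t$, and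
\[
N(p)\ge(2R-2)l+t=(R-1)l+\bigl((R-1)l+t\bigr)\ge(R-1)l+S(p).
\]
This proves the first claim, and the second when $R\ge2$. Now let $R=1$, so that $S(p)\le l$, and suppose that $q^3$ occurs. The word $q^3$ has length $3l$, so a factor of length $2l+1$ starts at each of its first $l$ positions. These are all the factors of $p^{\mathbb Z}$ of that length. Hence $M(p)\ge2l+1$ and $N(p)\ge l+1\ge S(p)+1$.
\end{proof}

For a single letter $c$ both quantities are explicit: $M(c)=L_c$, so $N(c)=L_c-1$, while $S(c)=\lfloor L_c/2\rfloor$. Thus
\begin{equation}\label{eq:letter}
N(c)-S(c)=\lceil L_c/2\rceil-1 .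
\end{equation}
A long run produces the loops $c^{m+1}$ in $\Gamma_m$ for all $m<L_c$, and only about half of these words are squares.

\subsection*{Cycles outside the span}
The remaining term of the run bound generalizes the thin cycle of Figure~\ref{fig:rauzy}. If $w$ passes twice through $c^m$ with the other letter in between, it traces a closed walk that leaves the vertex $c^m$, and no small circuit does that.

\begin{lemma}\label{lem:extra}
Let $c$ be a letter and $1\le m\le L'_c$. Then $m\le n-1$, and $Z_m$ contains a vector outside the span of the small circuits of $\Gamma_m$.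
\end{lemma}

\begin{proof}
Let $c'$ be the other letter. There are two different runs of $c$ of length at least $m$. The last occurrence of $c^m$ in the earlier run is followed by $c'$, so $c^mc'$ is a factor of $w$ and $m+1\le n$. Slide the window of length $m$ from this occurrence to the first occurrence of $c^m$ in the later run. This is a closed walk in $\Gamma_m$ whose first edge is $c^mc'$, so its edge-count vector lies in $Z_m$ and has a positive coordinate at $c^mc'$. If a small circuit $C_{p,m}$ contained that edge, then $c^m$ would be a factor of $p^{\mathbb Z}$ with $|p|\le m$; so $c^{|p|}$ would be a conjugate of $p$, and $p=c$ by primitivity. But $C_{c,m}$ is the single edge $c^{m+1}$. Hence every vector in the span of the small circuits has coordinate $0$ at $c^mc'$.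
\end{proof}

We now add up. The following proposition contains Theorem~\ref{thm:run}.

\begin{proposition}\label{prop:eps}
Let $w$ be a word of length $n$ over $\{a,b\}$ containing both letters. Put $\varepsilon=1$ if $w$ has a factor $q^3$ with $q$ primitive and $|q|\ge2$, and $\varepsilon=0$ otherwise. Then
\[
\#\mathrm{Sq}(w)\le n-\lceil L_a/2\rceil-\lceil L_b/2\rceil-\max(L'_a,L'_b)-\varepsilon .
\]
\end{proposition}

\begin{proof}
Let $\lambda=\max(L'_a,L'_b)$ and let $s_m$ be the number of small circuits of $\Gamma_m$. By Lemma~\ref{lem:indep}, $\dim Z_m\ge s_m$, and by Lemma~\ref{lem:extra}, $\dim Z_m\ge s_m+1$ for $1\le m\le\lambda$. Counting the pairs $([p],m)$ for which $C_{p,m}$ exists in two ways gives $\sum_ms_m=\sum_{[p]}N(p)$. By \eqref{eq:dim},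
\[
\sum_{[p]}N(p)\le n-2-\lambda .
\]
By Lemma~\ref{lem:count} every difference $N(p)-S(p)$ is nonnegative, and the classes with $|p|\ge2$ contribute at least $\varepsilon$ in total. With \eqref{eq:S} and \eqref{eq:letter},
\[
\#\mathrm{Sq}(w)\le\sum_{[p]}N(p)-(\lceil L_a/2\rceil-1)-(\lceil L_b/2\rceil-1)-\varepsilon ,
\]
and the two inequalities give the claim.
\end{proof}

\begin{remark}
The maximum cannot be replaced by $L'_a+L'_b$, because one closed walk may serve both letters in Lemma~\ref{lem:extra}. The word $aabbaabb$ has the three squares $aa$, $bb$, $(aabb)^2$, while $8-1-1-(2+2)=2$.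
\end{remark}

\section{The case $k\ge3$}\label{sec:three}

Let $w$ be as in \eqref{eq:blocks} with $k=|w|_b\ge3$. Of the hypothesis $|w|_a\ge k$ we use only that $a$ occurs in $w$. Let $L\ge L'$ be the largest and the second largest of the numbers $x_0,\dots,x_k$, counted with multiplicity. The runs of $a$ are the nonempty blocks, so $L=L_a\ge1$ and $L'=L'_a$. Using $\lceil L_b/2\rceil\ge1$ in Proposition~\ref{prop:eps}, and writing the constant as in Section~\ref{sec:intro}, we have
\[
\#\mathrm{Sq}(w)\le n-A,\quad A=1+\lceil L/2\rceil+L'+\varepsilon;\qquad \frac{2k-1}{2k+2}\,n=n-B,\quad B=\frac{3n}{2(k+1)} .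
\]
The strict inequality of Theorem~\ref{thm:main} follows whenever $A>B$.

The term $\varepsilon$ cannot be dropped. For $w=aabaabaabaa$ we have $k=3$, $n=11$, and the run bound gives $11-1-1-2=7$, more than $\frac58\cdot11$. The trouble arises when almost all blocks have the maximal length, for then $n$, and with it $B$, is as large as $L$ allows. But many equal blocks produce a cube, here $(aab)^3$.

\begin{lemma}\label{lem:cube}
Let $k\ge3$. Then $\varepsilon=1$ in each of the following situations:
\emph{(a)} $x_r=x_{r+1}=x_{r+2}\ge1$ for some $0\le r\le k-2$;
\emph{(b)} $x_{j-1}\ge x_j=x_{j+1}\ge1$ for some interior indices $j$, $j+1$.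
\end{lemma}

\begin{proof}
For $h\ge1$ the words $a^hb$ and $ba^h$ have length at least $2$ and are primitive, since they contain a single $b$. In (a), let $h=x_r$. If $r\ge1$, the block $a^{x_r}$ is preceded by $b$ and $(ba^h)^3$ occurs in $w$. If $r=0$, then $r+2<k$, so $a^{x_{2}}$ is followed by $b$ and $(a^hb)^3$ occurs. In (b), let $h=x_j$. The factor $a^{x_{j-1}}ba^hba^hb$ of $w$ ends with $(a^hb)^3$.
\end{proof}

Part (a) fails for $k=2$. The word $a^Lba^Lba^L$ with $L$ even has $\frac32L+1$ squares by Proposition~\ref{prop:two}, and this equals its run bound $(3L+2)-\frac L2-1-L$, so $\varepsilon=0$ by Proposition~\ref{prop:eps}.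

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The case $k=2$ is Proposition~\ref{prop:two}. Let $k\ge3$; we prove the strict inequality. Put $d=L-L'\ge0$.

\medskip\noindent\emph{Case $d\ge2$: one block dominates.} All blocks but one have length at most $L'$, so
\[
n\le L+kL'+k=(k+1)(L'+1)+(d-1),\qquad B\le\frac32(L'+1)+\frac{3}{k+1}\cdot\frac{d-1}{2}.
\]
Also $A\ge1+\frac{L'+d}2+L'=\frac32(L'+1)+\frac{d-1}2$. Since $k+1>3$ and $d-1>0$, we get $A>B$. This is the comparison of the two strategies of Section~\ref{sec:intro}: lengthening the longest block by one raises $A$ by $\frac12$ on average and $B$ by $\frac3{2(k+1)}$.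

\medskip\noindent\emph{Case $d=0$, $L$ odd.} Here $A\ge1+\frac{L+1}2+L=\frac32(L+1)$, and $n\le(k+1)L+k<(k+1)(L+1)$ gives $B<\frac32(L+1)$.

\medskip\noindent\emph{Case $d=0$, $L$ even.} Now the ceiling gains nothing and $A=\frac32L+1+\varepsilon$. Let $D=\sum_{j}(L-x_j)\ge0$ measure how far the blocks are from all having length $L$. Then $n=(k+1)L+k-D$ and
\[
B=\frac32L+\frac{3(k-D)}{2(k+1)} .
\]
If $D>\frac{k-2}3$, then $3(k-D)<2(k+1)$, so $B<\frac32L+1\le A$. If $D\le\frac{k-2}3$, then at most $D$ blocks are shorter than $L$, and each of them belongs to at most three of the $k-1$ triples $(x_r,x_{r+1},x_{r+2})$. At least $k-1-3D\ge1$ triples are therefore equal to $(L,L,L)$. Lemma~\ref{lem:cube}(a) gives $\varepsilon=1$, and $A=\frac32L+2>\frac32L+\frac32>B$.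

\medskip\noindent\emph{Case $d=1$.} Here $A=L+\lceil L/2\rceil+\varepsilon\ge\frac32L$, and $n\le L+k(L-1)+k=(k+1)L$ gives $B\le\frac32L$. So $A>B$ unless $L$ is even, $n=(k+1)L$ and $\varepsilon=0$. Assume these three conditions. Now $A=B$ and the estimate gives no strict inequality, but the conditions leave only two shapes of words, whose squares we count directly.

Since $n=(k+1)L$, one block has length $L$ and the other $k$ have length $h=L-1\ge1$. All blocks have length at least $h$, so by Lemma~\ref{lem:cube}(b) no two consecutive interior blocks have length $h$. The sequence $(x_1,\dots,x_{k-1})$ has at least two terms, at most one of them equal to $L$, and no two consecutive terms equal to $h$. So it contains $L$, with at most one $h$ on either side: it is $(L,h)$, $(h,L)$ or $(h,L,h)$, and $x_0=x_k=h$. Up to reversal, $(x_0,\dots,x_k)$ is $(h,L,h,h)$ or $(h,h,L,h,h)$. In both words there are $L/2$ squares without $b$. By \eqref{eq:Q}, the block $a^L$ is the middle of $Q(h,L,h)=2h-L+1=L-1$ squares with two letters $b$. An interior block $a^h$ is the middle of all $h+1=L$ squares $a^sba^hba^{h-s}$, $0\le s\le h$, and these are the same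 words for every such block.

For $(h,L,h,h)$ we have $k=3$, $n=4L$, and no square has four letters $b$. Hence
\[
\#\mathrm{Sq}(w)=\frac L2+(L-1)+L=\frac52L-1<\frac52L=\frac58\,n .
\]
For $(h,h,L,h,h)$ we have $k=4$ and $n=5L$. A square $uu$ with four letters $b$ has $u=a^sba^yba^t$, so $uu=a^sba^yba^{s+t}ba^yba^t$ uses all letters $b$ of $w$. It occurs if and only if $y=h$, $s+t=L$ and $s,t\le h$, which gives $Q(h,L,h)=L-1$ squares. Hence
\[
\#\mathrm{Sq}(w)=\frac L2+(L-1)+L+(L-1)=\frac72L-2<\frac72L=\frac7{10}\,n .
\]
The inequality is strict in every case.
\end{proof}

\begin{thebibliography}{1}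

\bibitem{conj}
\emph{A Stronger Square Conjecture on Binary Words},
\texttt{https://\allowbreak trevcan.\allowbreak duckdns.\allowbreak org/\allowbreak files/\allowbreak trevor/\allowbreak papers/\allowbreak emintham-Papers/\allowbreak Jonoska\%2C\allowbreak Manea\%2C\allowbreak Seki-\%20\allowbreak A\%20\allowbreak Stronger\%20\allowbreak Conjecture\%20\allowbreak on\%20\allowbreak Binary\%20\allowbreak Words.pdf}

\end{thebibliography}
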